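# The staircase word $1\cdot 21\cdot 321\cdots$ and the switches needed to control a switched linear system

## The staircase word, and what it is for

Fix an integer $m\ge 2$. For $1\le i\le m$ let $c_i$ be the word $i\,(i-1)\cdots 2\,1$, and for $j\ge 1$ put $b_j=c_{\min(j,m)}$. The object of these notes is the *staircase word*
$$b_1b_2\cdots b_N .$$
For $m=3$ and $N=5$ it is $1\cdot 21\cdot 321\cdot 321\cdot 321$, the dots only marking the blocks. Two features matter. First, $|b_j|=\min(j,m)$, so the length of the staircase is
$$\ell(N,m)=\sum_{d=1}^{N}\min(d,m),\qquad\text{and}\qquad \ell(n,m)=\frac{m(m+1)}2+m(n-m)=\frac{m(2n-m+1)}2\quad\text{if } n\ge m. \tag{1}$$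
Second, write $z\le z'$ when the word $z$ is a subword of $z'$, that is, arises from $z'$ by deleting letters, not necessarily contiguous ones. Then $b_1\le b_2\le b_3\le\cdots$: each block fits inside the next one.

The letters stand for the modes of a switched system. Consider
$$\dot x(t)=A_{\sigma(t)}x(t)+B_{\sigma(t)}u(t),\qquad x(t)\in\mathbb R^n,$$
with real matrices $A_i\in\mathbb R^{n\times n}$, $B_i\in\mathbb R^{n\times p}$ for $i\in M=\{1,\dots,m\}$, a piecewise continuous input $u$, and a piecewise constant switching signal $\sigma$ with values in $M$. We choose both $u$ and $\sigma$. A switching path is a finite sequence $i_0,i_1,\dots,i_k$ of active subsystems together with switching times; it has $k$ switches. The *controllable subspace* $\mathcal C(A_i,B_i)_M$ is the set of states that can be steered to the origin in finite time by some path and some input.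

How many switches does one need? Let $N_n^m$ be the smallest integer such that for *every* system of order $n$ with $m$ subsystems, every state in $\mathcal C(A_i,B_i)_M$ can be transferred to the origin with at most $N_n^m$ switches. So $N_n^m$ belongs to a class of systems, not to one system. The text "Switched Linear Systems" (http://ndl.ethernet.edu.et/bitstream/123456789/32852/1/132.pdf) is the source of the following conjecture: the known lower bound $N_n^m\ge \frac{m(2n-m+1)}2-1$ for $n\ge m\ge 2$ is the exact value. By (1) this number is $\ell(n,m)-1$, the number of switches in a path that has one segment for each letter of the staircase $b_1\cdots b_n$. The conjecture is true, and the staircase is the path that proves it.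

To state the full result, let
$$C_i=\sum_{r\ge 0}A_i^r\,\mathrm{Im}\,B_i ,$$
let $\mathcal V$ be the smallest subspace that contains all $\mathrm{Im}\,B_i$ and is invariant under all $A_i$, and let $N=\dim\mathcal V$.

**Theorem 1.** Let $m\ge 2$ and $n\ge 1$.

(A) For every system with $N\ge 1$ there are a numbering of the subsystems and an index sequence of length $\ell(N,m)$ (so at most $\ell(N,m)-1$ switches) such that, for an open dense set of duration vectors, this single path steers *every* state of $\mathcal V$ to the origin. Moreover $\mathcal C(A_i,B_i)_M=\mathcal V$. In time order the sequence is the staircase $b_1\cdots b_N$ read backwards: if $N\ge m$, first $1\,2\cdots m$ repeated $N-m+1$ times and then $1\,2\cdots j$ for $j=m-1,m-2,\dots,1$; if $N<m$, the words $1\,2\cdots j$ for $j=N,N-1,\dots,1$.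

(B) For all $1\le N\le n$ there are a system of order $n$ with $m$ subsystems and $\dim\mathcal V=N$, and a state in $\mathcal V$ that cannot be steered to $0$ with fewer than $\ell(N,m)-1$ switches, whatever the path, the durations and the input.

Consequently $N_n^m=\ell(n,m)-1$ for all $m\ge 2$ and $n\ge 1$, and in particular
$$N_n^m=\frac{m(2n-m+1)}2-1\qquad(n\ge m\ge 2).$$

The consequence is immediate. For the upper bound, use (A) and $\ell(N,m)\le\ell(n,m)$; if $N=0$, the inclusion $\mathcal C(A_i,B_i)_M\subset\mathcal V=\{0\}$, shown in the next section, leaves nothing to steer. For the lower bound, use (B) with $N=n$; the state there lies in $\mathcal V=\mathcal C(A_i,B_i)_M$ by (A).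

## The states a fixed path can bring to the origin

One textbook theorem is used. **Kalman's theorem:** for every $t>0$, the set of states reachable from $0$ in time exactly $t$ for $\dot x=A_ix+B_iu$ with piecewise continuous $u$ is $C_i$. It follows that from $x$, mode $i$ run for time $t$ reaches exactly $e^{A_it}x+C_i$. Note that $C_i$ is $A_i$-invariant, hence invariant under $e^{A_it}$ for all real $t$.

**Definition.** For a word $w=i_1\cdots i_L$ and $\tau\in(0,\infty)^L$ put $V_\emptyset=0$ and
$$V_{i_1\cdots i_j}(\tau_1,\dots,\tau_j)=e^{-A_{i_j}\tau_j}\bigl(V_{i_1\cdots i_{j-1}}(\tau_1,\dots,\tau_{j-1})+C_{i_j}\bigr). \tag{2}$$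

The space $V_w(\tau)$ is exactly the set of states steered to $0$ by the path that runs, **in time order,** $i_L,i_{L-1},\dots,i_1$ with durations $\tau_L,\dots,\tau_1$. Indeed, after the first segment, a state $x$ can be moved to any point of $e^{A_{i_L}\tau_L}x+C_{i_L}$, and by induction we succeed if and only if this set meets $V_{i_1\cdots i_{L-1}}$. That means $e^{A_{i_L}\tau_L}x\in V_{i_1\cdots i_{L-1}}+C_{i_L}$, which is (2). So appending a letter on the right of $w$ means prefixing a segment in time.

Three facts follow.

*Containment.* Since $\mathcal V$ contains every $C_i$ and is invariant under every $e^{-A_it}$, induction on (2) gives $V_w(\tau)\subset\mathcal V$. Hence $\mathcal C(A_i,B_i)_M\subset\mathcal V$.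

*Monotonicity.* As $e^{-A_i\tau}$ is invertible, appending a letter never lowers the dimension of $V_w(\tau)$.

*Generic dimension.* Let $D(w)=\max_\tau\dim V_w(\tau)\le N$. Unfolding (2),
$$V_w(\tau)=\sum_{j=1}^{L}e^{-A_{i_L}\tau_L}\cdots e^{-A_{i_j}\tau_j}\,C_{i_j}, \tag{3}$$
so $V_w(\tau)$ is the column space of a matrix whose entries are real-analytic in $\tau$. Some minor of size $D(w)$ is not identically zero. The zero set of a nonzero analytic function on the connected set $(0,\infty)^L$ is closed with empty interior, so the minor is nonzero on an open dense set, and there $\dim V_w(\tau)=D(w)$. By maximality the set where $\dim V_w(\tau)=D(w)$ is itself open, and it is dense.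

Part (A) therefore amounts to one statement: **with a suitable numbering, $D(b_1\cdots b_N)=N$.**

## Orders two and three by hand

For $n=1$ and $N=1$ some $B_i$ is nonzero; call that subsystem $1$. The word $1$ has $V_1=\mathbb R$, so no switch is needed, and $\ell(1,m)-1=0$.

**Example S2.** Let $n=m=2$, $p=1$, $A_1=0$, $B_1=e_1$, $A_2=E_{21}$, $B_2=0$, where $E_{ab}$ is the matrix unit with $E_{ab}e_b=e_a$. In mode 1: $\dot x_1=u$, $\dot x_2=0$. In mode 2: $\dot x_1=0$, $\dot x_2=x_1$. Start at $(1,1)$. To lower $x_2$ we need mode 2 at a moment with $x_1<0$; as $x_1=1$ at first, mode 1 must act earlier. As $x_1$ must end at $0$, mode 1 must act later as well. So at least two switches are needed, and $\ell(2,2)-1=2$. The path $1,2,1$ works for all states: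
$$V_1=\langle e_1\rangle,\qquad V_{12}=\langle e_1-\tau_2e_2\rangle,\qquad V_{121}=\langle e_1-\tau_2e_2,\;e_1\rangle=\mathbb R^2 .$$
The word is the staircase $1\cdot 21$. The numbering matters: if the two labels are exchanged, the staircase runs coast, push, coast, and the same recursion gives dimensions $0,1,1$. It fails.

**Example S3.** Let $n=3$, $m=2$, $p=1$, $A_1=E_{32}$, $B_1=e_1$, $A_2=E_{21}$, $B_2=0$. Mode 1 pushes $x_1$ and feeds $x_2$ into $x_3$; mode 2 feeds $x_1$ into $x_2$. Along the staircase $1\cdot21\cdot21$:
$$V_1=\langle e_1\rangle,\quad V_{12}=\langle e_1-\tau_2e_2\rangle,\quad V_{121}=\langle e_1,\;e_2-\tau_3e_3\rangle,$$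
$$V_{1212}=\langle e_1-\tau_4e_2,\;e_2-\tau_3e_3\rangle,\qquad V_{12121}=\mathbb R^3 .$$
For the third space, $V_{12}+C_1=\langle e_1,e_2\rangle$, and $e^{-A_1\tau_3}$ fixes $e_1$ and sends $e_2$ to $e_2-\tau_3e_3$; the others are similar. The dimensions are $1,1,2,2,3$: every block of the staircase gains one dimension, though not every letter does. We aim to prove this gain in general: $D(b_1\cdots b_k)\ge\min(k,N)$.

## Closure operators and reachable spaces

Subspaces that depend on durations are awkward. Here is a companion family that does not.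

**Definition.** For a subspace $S$ let $\mathrm{hull}_i(S)=\sum_{r\ge0}A_i^rS$ and $H_i(S)=\mathrm{hull}_i(S)+C_i$. This is the smallest $A_i$-invariant subspace containing $S+\mathrm{Im}\,B_i$. Call $S$ *$i$-closed* if $H_i(S)=S$. For a word $w=i_1\cdots i_L$ put
$$H_w=H_{i_1}H_{i_2}\cdots H_{i_L}(0),\qquad H_\emptyset=0 .$$

The operator of the *last* letter acts first. In S2, $H_{21}=H_2(H_1(0))=H_2(\langle e_1\rangle)=\mathbb R^2$, but $H_{12}=H_1(H_2(0))=H_1(0)=\langle e_1\rangle$. In S3, $H_{21}=\langle e_1,e_2\rangle$ and $H_{121}=\mathbb R^3$.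

**Lemma 2.** (i) $H_i$ is monotone and $S\subset H_i(S)$; hence $z\le z'$ implies $H_z\subset H_{z'}$.
(ii) $H_w\subset\mathcal V$, and a subspace $S\subset\mathcal V$ that is $i$-closed for all $i$ equals $\mathcal V$.
(iii) For every nonempty open interval $I$, $\ \mathrm{span}\bigcup_{t\in I}e^{A_it}S=\mathrm{hull}_i(S)$.

**Proof.** (i) The first two claims are clear from the definition. If one letter $i$ is deleted from $z'=xiy$, then $H_y\subset H_i(H_y)$, and applying the monotone operators of $x$ gives $H_{xy}\subset H_{xiy}$. Repeat for each deleted letter.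

(ii) If $S\subset\mathcal V$, then $H_i(S)\subset\mathcal V$, as $\mathcal V$ is $A_i$-invariant and contains $\mathrm{Im}\,B_i$; start from $0$. If $S\subset\mathcal V$ is $i$-closed for all $i$, it contains all $\mathrm{Im}\,B_i$ and is invariant under all $A_i$, so it contains $\mathcal V$.

(iii) The inclusion $\subset$ holds because $\mathrm{hull}_i(S)$ is $A_i$-invariant. For $\supset$, let a linear functional $\phi$ vanish on the left side, and let $v\in S$. The function $t\mapsto\phi(e^{A_it}v)$ is analytic and vanishes on $I$, so it vanishes on $\mathbb R$. Its derivatives at $0$ give $\phi(A_i^rv)=0$ for all $r$, so $\phi$ vanishes on $\mathrm{hull}_i(S)$. $\square$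

**Remark (what $H_w$ measures).** Let $R_w(\tau)$ be the set reachable from $0$ by the path with time order $i_L,\dots,i_1$, and $\Phi=e^{A_{i_1}\tau_1}\cdots e^{A_{i_L}\tau_L}$ its transition matrix. From $x$ the path reaches $\Phi x+R_w(\tau)$, and $R_w(\tau)$ is a subspace, so $x$ can be brought to $0$ if and only if $\Phi x\in R_w(\tau)$. Thus
$$\Phi\,V_w(\tau)=R_w(\tau). \tag{4}$$
The last segment in time is mode $i_1$, so $R_w(\tau)=C_{i_1}+e^{A_{i_1}\tau_1}R_{i_2\cdots i_L}(\tau_2,\dots,\tau_L)$, and by induction $R_w(\tau)\subset H_w$. Hence $D(w)\le\dim H_w$. The inequality can be strict: in S2, $D(21)=1$ and $\dim H_{21}=2$. It is far from obvious how to bound $D(w)$ *below* by closures, which is what we need.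

## What a stall says about the end of the word

Suppose a block $u$ is appended to $w$ without any gain in dimension. What does the stall tell us?

**Lemma 3.** Let $D(wu)=D(w)=\delta$. Then on some nonempty open box of durations $\tau$ we have $V_w(\tau)\supset H_u$ and $\dim V_w(\tau)=\delta$.

**Proof.** Write $u=u_1\cdots u_q$, with durations $\theta_1,\dots,\theta_q$. The conditions $\dim V_w(\tau)=\delta$ and $\dim V_{wu}(\tau,\theta)=\delta$ each hold on an open dense set of $(\tau,\theta)$; choose an open box inside the intersection. Put $V_r=V_{wu_1\cdots u_r}(\tau,\theta_1,\dots,\theta_r)$. By monotonicity all $V_0,\dots,V_q$ have dimension $\delta$ on the box. Since $V_r=e^{-A_{u_r}\theta_r}(V_{r-1}+C_{u_r})$, this forces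
$$C_{u_r}\subset V_{r-1},\qquad V_r=e^{-A_{u_r}\theta_r}V_{r-1}.$$
We show $V_r\supset H_{u_{r+1}\cdots u_q}$ on the box by descending induction on $r$. For $r=q$ the right side is $0$. If it holds for $r\ge1$, then $V_{r-1}=e^{A_{u_r}\theta_r}V_r\supset e^{A_{u_r}\theta_r}H_{u_{r+1}\cdots u_q}$. The left side does not depend on $\theta_r$, which ranges over an open interval. By Lemma 2(iii), $V_{r-1}$ contains $\mathrm{hull}_{u_r}(H_{u_{r+1}\cdots u_q})$; it also contains $C_{u_r}$. The sum of the two is $H_{u_r\cdots u_q}$. The case $r=0$ is the lemma. $\square$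

This suggests a direct strategy: **use blocks $u$ with $H_u=\mathcal V$.** If appending such a block stalls, Lemma 3 gives $V_w(\tau)\supset\mathcal V$, and we are done. So $D(u^k)\ge\min(k,N)$, and $u^N$ is a path for all of $\mathcal V$. A suitable block is $u=(m\cdots21)^N$, in any numbering: if $S\subset\mathcal V$ and $H_m\cdots H_1(S)=S$, then $S\subset H_1(S)\subset\cdots\subset S$, so $S$ is closed under all subsystems and equals $\mathcal V$; hence every round raises the dimension until $\mathcal V$ is reached. But the resulting path has length $mN^2$, and $\ell(N,m)\le mN$.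

With shorter blocks the argument breaks at a precise point. To get the gain from $k-1$ to $k$ out of Lemma 3 alone, one needs $\dim H_u\ge k$. In S3, take $w=121$ and the staircase block $u=21$. A stall at dimension $2$ would give $V_{121}\supset H_{21}=\langle e_1,e_2\rangle$, and a two-dimensional space may well contain that. No contradiction. The only two-letter words in S3 are $11,12,21,22$, with closures of dimension $1,1,2,0$, so no block of length two would do. In fact there is no stall, since $V_{121}=\langle e_1,e_2-\tau_3e_3\rangle$, but Lemma 3 does not see it: it forgets how $V_w$ was built from $w$.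

## Carrying the stall back to the start of the word

The remedy is to push the information $V_w\supset H_u$ backwards through the letters of $w$, replacing the duration-dependent spaces $V_{i_1\cdots i_j}$ by closures one letter at a time. This needs a compatibility between $w$ and $u$.

**Lemma 4 (stalling lemma).** Let $w=i_1\cdots i_L$ and $u$ be words with $D(wu)=D(w)=\delta$. Suppose
$$H_{i_ji_{j+1}\cdots i_L}\subset H_{i_{j+1}\cdots i_Lu}\qquad(1\le j\le L). \tag{5}$$
Then $H_{wu}=H_w$ and $\dim H_w=\delta$.

So under (5) a stall forces equality in $D(w)\le\dim H_w$.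

**Proof.** Put $V_j=V_{i_1\cdots i_j}(\tau_1,\dots,\tau_j)$ and
$$K_j=H_{i_{j+1}\cdots i_L},\qquad K_j'=H_{i_{j+1}\cdots i_Lu}.$$
Then $K_{j-1}=H_{i_j}(K_j)$ and $K'_{j-1}=H_{i_j}(K'_j)$, and (5) says $K_{j-1}\subset K_j'$. Consider

$(P_j)$: for all $(\tau_1,\dots,\tau_j)$ in some nonempty open box, $V_j+K_j\supset K_j'$ and $\dim(V_j+K_j)=\delta$.

**Step 1: the end of the word.** $(P_L)$ holds: there $K_L=0$ and $K'_L=H_u$, and the statement is Lemma 3.

**Step 2: one letter back.** Assume $(P_j)$ with $j\ge1$; we prove $(P_{j-1})$. Write $i=i_j$, fix $(\tau_1,\dots,\tau_{j-1})$ in the box, and let $t=\tau_j$ range over the corresponding open interval $I$. By (2), $e^{A_it}V_j=V_{j-1}+C_i$, so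
$$E_t:=e^{A_it}(V_j+K_j)=V_{j-1}+C_i+e^{A_it}K_j\ \supset\ e^{A_it}K_j'. \tag{6}$$
*The space $E_t$ does not depend on $t$.* By (5), $K_j'\supset K_{j-1}$, and $K_{j-1}=H_i(K_j)$ is $A_i$-invariant. So $E_t\supset e^{A_it}K_j'\supset e^{A_it}K_{j-1}=K_{j-1}$, and with (6) $E_t\supset V_{j-1}+K_{j-1}$. Conversely, $C_i\subset K_{j-1}$, and $e^{A_it}K_j\subset e^{A_it}K_{j-1}=K_{j-1}$; so by (6) $E_t\subset V_{j-1}+K_{j-1}$. Hence
$$E_t=V_{j-1}+K_{j-1}\qquad\text{for all }t\in I.$$
*Now use the free parameter $t$.* This one space has dimension $\delta$, because $e^{A_it}$ is invertible. It contains $e^{A_it}K_j'$ for all $t\in I$, hence $\mathrm{hull}_i(K_j')$ by Lemma 2(iii). It contains $C_i\subset K_{j-1}$. So it contains $H_i(K_j')=K_{j-1}'$. As $(\tau_1,\dots,\tau_{j-1})$ was arbitrary in the projected box, this is $(P_{j-1})$.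

**Step 3: the start of the word.** $(P_0)$ holds by Steps 1 and 2. Since $V_0=0$, it reads $H_w\supset H_{wu}$ and $\dim H_w=\delta$. As $w\le wu$, also $H_w\subset H_{wu}$. $\square$

Condition (5) cannot be dropped. In S2 take $w=21$, $u=1$. Then $V_2=0$ and $V_{21}=V_{211}=\langle e_1\rangle$, so there is a stall with $\delta=1$; but $\dim H_{21}=2$. What fails is (5) for $j=1$: $H_{21}=\mathbb R^2\not\subset H_{11}=\langle e_1\rangle$.

For the staircase, (5) is pure combinatorics, by $b_1\le b_2\le\cdots$. For instance, with $m=3$, $w=1\cdot21\cdot321$, $u=321$, and the letter $2$ of the block $21$, condition (5) compares $21\cdot321$ with $1\cdot321\cdot321$. Move every block of the first word one place to the right: $21\le321$, $321\le321$. So the first is a subword of the second.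

If we also knew $\dim H_{b_1\cdots b_k}\ge\min(k,N)$, a stall at dimension $k-1$ would contradict Lemma 4. That bound on closures involves no durations, but it depends on the numbering.

## Numbering the subsystems in stages

Assume $N\ge1$. We want a numbering for which rounds $H_i\cdots H_1$ gain dimension fast enough. In a round, a label used for the first time should gain at least one dimension, and the labels that were used before should together gain at least one.

**Definition (the numbering).** Start with $W_0=0$ and $s_0=0$. In stage $t\ge1$, let $s_{t-1}$ be the number of labels given so far and start with $T=H_{s_{t-1}}\cdots H_1(W_{t-1})$ (for $t=1$, $T=0$). As long as $T$ is not closed under some unlabelled subsystem, give one such subsystem the next label $s$ and replace $T$ by $H_s(T)$. When $T$ is closed under all unlabelled subsystems, put $W_t=T$ and let $s_t$ be the number of labels given so far. Subsystems that are never labelled receive the remaining labels at the end, in any order.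

**Example S4.** Let $n=4$, $m=3$, $p=1$, $A_1=E_{32}$, $B_1=e_1$, $A_2=E_{21}$, $A_3=E_{43}$, $B_2=B_3=0$. In stage 1, $T=0$ is not closed only under the subsystem with input, which gets label 1, and $T=\langle e_1\rangle$. Then $A_2$ moves $e_1$ and $A_3$ does not, so the second subsystem gets label 2, and $T=\langle e_1,e_2\rangle$. This is closed under the third: $W_1=\langle e_1,e_2\rangle$, $s_1=2$. In stage 2, $T=H_2H_1(W_1)=\langle e_1,e_2,e_3\rangle$ is no longer closed under the third, which gets label 3: $W_2=\mathbb R^4$, $s_2=3$.

The construction has these properties.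

* (a) $W_t=H_{s_t}\cdots H_1(W_{t-1})$ for $t\ge1$, and $W_t$ is closed under every subsystem with label $>s_t$ (those are the ones unlabelled when stage $t$ ends).
* (b) In stage $t$, each application of a new label $s\in\{s_{t-1}+1,\dots,s_t\}$ strictly increases the dimension.
* (c) If $t\ge2$ and $W_{t-1}\ne\mathcal V$, then $H_{s_{t-1}}\cdots H_1(W_{t-1})\supsetneq W_{t-1}$. Otherwise all inclusions in $W_{t-1}\subset H_1(W_{t-1})\subset H_2H_1(W_{t-1})\subset\cdots\subset W_{t-1}$ are equalities, so $W_{t-1}$ is closed under all labels $\le s_{t-1}$; by (a) it is closed under all others; by Lemma 2(ii) it is $\mathcal V$.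
* (d) $s_1\ge1$: since $\mathcal V\ne0$, the subspace $0$ is not closed under all subsystems.

Clearly $W_0\subset W_1\subset\cdots\subset\mathcal V$ and $s_0\le s_1\le\cdots\le m$.

**Lemma 5.** If $t\ge1$ and $W_{t-1}\ne\mathcal V$, then
$$\dim W_t\ge t-1+s_t. \tag{7}$$

**Proof.** For $t=1$, (b) gives $\dim W_1\ge s_1$. Let $t\ge2$ and $W_{t-1}\neq\mathcal V$. In stage $t$ the old labels add at least $1$ by (c), and the new ones add at least $s_t-s_{t-1}$ by (b). As $W_{t-2}\subset W_{t-1}$ is also different from $\mathcal V$, induction gives $\dim W_{t-1}\ge t-2+s_{t-1}$. Adding up, $\dim W_t\ge (t-2+s_{t-1})+1+(s_t-s_{t-1})=t-1+s_t$. $\square$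

In S4, (7) reads $2\ge0+2$ and $4\ge1+3$.

## The closure of the staircase

**Lemma 6.** With the numbering above, $\dim H_{b_1b_2\cdots b_k}\ge\min(k,N)$ for all $k\ge1$.

The last block of the word acts first. So the rounds have lengths $\min(m,k),\min(m,k-1),\dots,1$: they begin long and get shorter, while the number $s_t$ of labels that have entered the numbering grows. The proof looks at the first round at which the two cross. In S4 with $k=3$, the rounds $321$, $21$, $1$ give $\langle e_1,e_2\rangle=W_1$, then $\langle e_1,e_2,e_3\rangle$, then the same space; the dimension is $3=k$. The crossing is at the second round: there the round has length $2\le s_2=3$, while in the first round $3>s_1=2$.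

**Proof.** Let $Z_0=0$ and $Z_t=H_{b_{k-t+1}\cdots b_k}$ for $1\le t\le k$. Then
$$Z_t=H_{i_t}\cdots H_1(Z_{t-1}),\qquad i_t=\min(m,k-t+1),$$
and $Z_0\subset Z_1\subset\cdots\subset Z_k=H_{b_1\cdots b_k}\subset\mathcal V$. Also $i_t\ge i_{t-1}-1$ and $i_k=1$.

**Step 1: the crossing.** Let $t^*$ be the least $t\in\{1,\dots,k\}$ with $s_t\ge i_t$. It exists, since $s_k\ge s_1\ge1=i_k$ by (d).

**Step 2: before the crossing, the rounds reproduce the stages.** Claim: $Z_t=W_t$ for $0\le t<t^*$. This holds for $t=0$. If $1\le t<t^*$ and $Z_{t-1}=W_{t-1}$, then $i_t>s_t$, and by (a)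
$$Z_t=H_{i_t}\cdots H_{s_t+1}\bigl(H_{s_t}\cdots H_1(W_{t-1})\bigr)=H_{i_t}\cdots H_{s_t+1}(W_t)=W_t .$$
So $Z_{t^*-1}=W_{t^*-1}$. If this space is $\mathcal V$, then $Z_k=\mathcal V$ has dimension $N$ and we are done. From now on $W_{t^*-1}\ne\mathcal V$.

**Step 3: the dimension at the crossing.** Put $i=i_{t^*}$. We claim
$$\dim Z_{t^*}\ge t^*-1+i. \tag{8}$$
First, $s_{t^*-1}\le i\le s_{t^*}$. The right inequality is the definition of $t^*$. The left one is trivial for $t^*=1$; for $t^*\ge2$ we have $s_{t^*-1}<i_{t^*-1}$, so $s_{t^*-1}\le i_{t^*-1}-1\le i$. So $Z_{t^*}=H_i\cdots H_1(W_{t^*-1})$ is an initial part of the computation in stage $t^*$, and it contains all the old labels of that stage. If $t^*=1$, the labels $1,\dots,i$ are all new and each adds at least $1$ by (b), so $\dim Z_1\ge i$. If $t^*\ge2$, the labels $\le s_{t^*-1}$ add at least $1$ by (c), and each of $s_{t^*-1}+1,\dots,i$ adds at least $1$ by (b). Since $W_{t^*-2}\subset W_{t^*-1}$ is different from $\mathcal V$, (7) gives $\dim W_{t^*-1}\ge t^*-2+s_{t^*-1}$. Therefore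
$$\dim Z_{t^*}\ge(t^*-2+s_{t^*-1})+1+(i-s_{t^*-1})=t^*-1+i .$$

**Step 4: after the crossing.** If $i=k-t^*+1$, then (8) gives $\dim Z_k\ge\dim Z_{t^*}\ge k$.

Otherwise $i=m<k-t^*+1$, so $t^*\le k-m$. Now $s_{t^*}\ge i=m$, so $s_t=m$ for all $t\ge t^*$. Also $i_t=m$ for $t^*\le t\le k-m+1$. For these $t$ both $Z_t$ and $W_t$ arise from the preceding space by $H_m\cdots H_1$, and $Z_{t^*-1}=W_{t^*-1}$; so $Z_t=W_t$ for $t^*\le t\le k-m+1$. If $W_{k-m}=\mathcal V$, then $Z_{k-m}=\mathcal V$ and $Z_k=\mathcal V$. If not, (7) with $t=k-m+1$ gives
$$\dim Z_k\ge\dim W_{k-m+1}\ge(k-m)+m=k .\qquad\square$$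

## Every block of the staircase gains a dimension

**Proposition 7.** With the numbering above, $D(b_1\cdots b_k)\ge\min(k,N)$ for all $k\ge0$.

**Proof.** The case $k=0$ is trivial. Suppose the bound holds for $k-1$ and fails for $k$. Put $w=b_1\cdots b_{k-1}$ and $u=b_k$.

**Step 1: there is a stall.** We have $\min(k-1,N)\le D(w)\le D(wu)<\min(k,N)$. So $\min(k-1,N)<\min(k,N)$, that is, $k\le N$, and then $D(w)=D(wu)=k-1$.

**Step 2: condition (5) holds.** Let the $j$-th letter of $w$ be the letter $i$ of the block $b_l$, with $1\le l\le k-1$. The two words in (5) are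
$$(i\cdots1)\,b_{l+1}b_{l+2}\cdots b_{k-1}\qquad\text{and}\qquad(i-1\,\cdots1)\,b_{l+1}b_{l+2}\cdots b_{k-1}b_k .$$
Here $(i\cdots1)\le b_l\le b_{l+1}$, $b_{l+1}\le b_{l+2}$, …, $b_{k-1}\le b_k$. So the first word is a subword of $b_{l+1}b_{l+2}\cdots b_k$, hence of the second word, and Lemma 2(i) gives (5). (For $k=1$, $w$ is empty and (5) is void.)

**Step 3: contradiction.** Lemma 4 gives $\dim H_{b_1\cdots b_k}=\dim H_{wu}=\dim H_w=k-1<\min(k,N)$, contrary to Lemma 6. $\square$

**Proof of Theorem 1(A).** Take $k=N$. Then $D(b_1\cdots b_N)=N$, so on an open dense set of durations $V_{b_1\cdots b_N}(\tau)\subset\mathcal V$ has dimension $N$, and $V_{b_1\cdots b_N}(\tau)=\mathcal V$. One path steers every state of $\mathcal V$ to $0$. Hence $\mathcal V\subset\mathcal C(A_i,B_i)_M$, and with the inclusion shown earlier, $\mathcal C(A_i,B_i)_M=\mathcal V$. The word has length $\sum_{d=1}^N\min(d,m)=\ell(N,m)$, so the path has at most $\ell(N,m)-1$ switches. Time order is the reverse of word order, and the reverse of $b_j$ is $1\,2\cdots\min(j,m)$; reading $b_N,b_{N-1},\dots,b_1$ gives the stated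 sequence. $\square$

## A chain of integrators that forces sign changes

It remains to prove (B). In S2 the argument was: $x_2$ must fall from $1$ to $0$, so $x_1$ must become negative, and later return. A longer chain makes each coordinate oscillate once more than the next one. For instance, if $x_3$ goes from $1$ to $0$ and $\dot x_3$ is either $x_2$ or $0$, then $x_2$ shows the signs $+,-$ and ends at $0$; if $\dot x_2$ is either $x_1$ or $0$, then $x_1$ shows $+,-,+$ and ends at $0$. Assigning different links of the chain to different modes turns these sign changes into switches.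

**The system.** If $N=1$, then $\ell(1,m)-1=0$ and there is nothing to show beyond existence: take $A_i=0$ for all $i$, $\mathrm{Im}\,B_1=\langle e_1\rangle$, $B_i=0$ for $i\ge2$. Let $N\ge2$ and $\mu=\min(m,N)\ge2$. Let the first column of $B_1$ be $e_1$, and let all other columns of $B_1$ and all other $B_i$ be $0$. Put
$$A_1=0,\qquad A_i=E_{i,i-1}\ (2\le i\le\mu-1),\qquad A_\mu=\sum_{k=\mu-1}^{N-1}E_{k+1,k},\qquad A_i=0\ (i>\mu).$$
Put $j_k=k+1$ for $1\le k\le\mu-1$ and $j_k=\mu$ for $\mu\le k\le N-1$. Then $A_{j_k}e_k=e_{k+1}$ for $1\le k\le N-1$, so $\mathcal V$ contains $e_1,\dots,e_N$; their span is invariant and contains all $\mathrm{Im}\,B_i$, so $\mathcal V=\langle e_1,\dots,e_N\rangle$. In coordinates, for $1\le k\le N-1$,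
$$\dot x_{k+1}=x_k\ \text{ in mode } j_k,\qquad \dot x_{k+1}=0\ \text{ in all other modes},$$
and $x_1$ changes only in mode 1.

Let $x(0)=e_1+\cdots+e_N\in\mathcal V$ and suppose $x(T)=0$ for some path and input; then $T>0$. Call the maximal intervals on which $\sigma$ is constant *segments*. A path with $k$ switches has at most $k+1$ segments, so it is enough to find $\ell(N,m)$ segments.

**Step 1: sign patterns.** Claim: for $1\le k\le N$ we have $x_k(T)=0$ and there are times
$$0=\tau_0<\tau_1<\cdots<\tau_{N-k}<T\qquad\text{with}\qquad \operatorname{sign}x_k(\tau_i)=(-1)^i .$$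
For $k=N$ take $\tau_0=0$. Suppose the claim holds for $k+1$, where $1\le k\le N-1$, with times $\tau_0<\cdots<\tau_{N-k-1}$, and put $\tau_{N-k}:=T$. For $1\le i\le N-k$ consider
$$x_{k+1}(\tau_i)-x_{k+1}(\tau_{i-1})=\int_{\tau_{i-1}}^{\tau_i}x_k\,\mathbf 1_{\{\sigma=j_k\}}\,dt .$$
The value $x_{k+1}(\tau_{i-1})$ has sign $(-1)^{i-1}$, and $x_{k+1}(\tau_i)$ has sign $(-1)^i$ or, for $i=N-k$, is $0$. So the difference has sign $(-1)^i$. Hence the integrand has sign $(-1)^i$ on a set of positive measure, and there is a non-switching time $\rho_i\in(\tau_{i-1},\tau_i)$ at which mode $j_k$ is active and $\operatorname{sign}x_k(\rho_i)=(-1)^i$. Put $\rho_0=0$; there $x_k=1$. The intervals are disjoint, so $0=\rho_0<\rho_1<\cdots<\rho_{N-k}<T$, and these times prove the claim for $k$.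

Keep, for each $k\le N-1$, the times $\rho_1<\cdots<\rho_{N-k}$ just constructed: they have the sign pattern for $x_k$ *and* mode $j_k$ is active at each of them.

**Step 2: modes $2,\dots,\mu$.** Let $1\le k\le\mu-1$, so $j_k=k+1$. During a segment of mode $k+1$ the coordinate $x_k$ is constant: for $k=1$ it changes only in mode 1, and for $k\ge2$ only in mode $j_{k-1}=k$. But $x_k$ has opposite signs at $\rho_i$ and $\rho_{i+1}$, and a constant sign on each such segment. If $\rho_i$ and $\rho_{i'}$ with $i<i'$ lay in one segment, so would $\rho_{i+1}$, which is impossible. So $\rho_1,\dots,\rho_{N-k}$ lie in different segments, and mode $k+1$ has at least $N-k$ segments.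

**Step 3: mode 1.** Take $k=1$ and put $\rho_N:=T$. The coordinate $x_1$ has alternating signs at $\rho_0<\rho_1<\cdots<\rho_{N-1}$ and $x_1(T)=0$, so it changes on each of the $N$ intervals $[\rho_{i-1},\rho_i]$. Hence mode 1 is active somewhere inside each of them. At $\rho_1,\dots,\rho_{N-1}$, which are non-switching times, mode $j_1=2$ is active, so no segment of mode 1 reaches from one interval into the next. Mode 1 has at least $N$ segments.

**Step 4: the count.** In total there are at least
$$N+\sum_{k=1}^{\mu-1}(N-k)=\sum_{k=0}^{\mu-1}(N-k)=\mu N-\frac{\mu(\mu-1)}2=\frac{\mu(2N-\mu+1)}2$$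
segments. If $m\le N$, then $\mu=m$ and this is $\ell(N,m)$ by (1). If $m>N$, then $\mu=N$ and it is $\frac{N(N+1)}2=\sum_{d=1}^Nd=\ell(N,m)$. So at least $\ell(N,m)-1$ switches are needed. This proves (B), and with it Theorem 1. $\square$

## Consequences for fixed dimension, short times and point-to-point transfer

**Exact dependence on the controllable subspace.** By (A) and (B), among the systems with $m\ge2$ subsystems and $\dim\mathcal C(A_i,B_i)_M=N\ge1$ the exact minimal number of switches in the worst case is $\sum_{d=1}^N\min(d,m)-1$. In particular, by the computation in Step 4,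
$$N_n^m=\frac{\mu(2n-\mu+1)}2-1,\qquad\mu=\min(m,n),$$
for all $m\ge2$, $n\ge1$; for $m\ge n$ this is $\frac{n(n+1)}2-1$. (For $m=1$ the value is $0$.)

**One path, generic and short.** The upper bound is attained by one path that serves all states, for an open dense set of durations. Such a set meets $(0,\varepsilon)^{\ell(N,m)}$ for every $\varepsilon>0$, so the total time can be made arbitrarily small. The lower bound holds for a single suitable state with free choice of path, durations and input. So letting the path depend on the state does not improve the worst case.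

**Point-to-point transfer.** Let $w=b_1\cdots b_N$ with durations such that $V_w(\tau)=\mathcal V$. By (4), $R_w(\tau)=\Phi V_w(\tau)=\Phi\mathcal V$. The matrix $\Phi$ is a product of exponentials of the $A_i$ multiplied by real numbers; it is invertible and maps $\mathcal V$ into itself, so $\Phi\mathcal V=\mathcal V$ and $R_w(\tau)=\mathcal V$. From $x\in\mathcal V$ the path reaches $\Phi x+R_w(\tau)=\mathcal V$. So the same path transfers any $x\in\mathcal V$ to any $y\in\mathcal V$.

**Fewer subsystems.** If a subfamily of $m'\ge2$ subsystems of a given system already has controllable subspace $\mathcal V$, then (A) applied to the subfamily replaces $m$ by $m'$ in the upper bound for that system.
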